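\title{Blow-ups at the boundary and the Kobayashi metric on the asymptotically conformal universal Teichm\"uller space}

\begin{abstract}
Let $\mathcal Q$ be the group of quasisymmetric homeomorphisms of the circle and $\mathcal S$ the subgroup of symmetric ones. We prove that the Kobayashi metric of the complex Banach manifold $\mathcal{AT}=\mathcal Q/\mathcal S$ equals its asymptotic Teichm\"uller metric. Zooming in at the boundary circle turns a holomorphic disk in $\mathcal{AT}$ into a holomorphic disk in the universal Teichm\"uller space, where the two metrics are known to agree. A partition of unity on the hyperbolic plane, with supports of bounded size and arbitrarily small total gradient, shows that a well-chosen zoom loses nothing to first order. We also prove the infinitesimal form of the equality and show that the asymptotic distance of two points is the supremum of the Teichm\"uller distances of their simultaneous blow-ups.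
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Quasisymmetric and symmetric maps}

Let $\mathbb D$ be the unit disk and $\mathbb T$ the unit circle. An orientation-preserving homeomorphism $h$ of $\mathbb T$ has an increasing lift $H:\mathbb R\to\mathbb R$ with $H(x+1)=H(x)+1$ and $h(e^{2\pi ix})=e^{2\pi iH(x)}$, unique up to an additive integer. The \emph{distortion function}
\[
\epsilon_h(t)=\sup_{x\in\mathbb R}\left|\log\frac{H(x+t)-H(x)}{H(x)-H(x-t)}\right|,\qquad t>0,
\]
compares the images of two adjacent intervals of the same length $t$. The map $h$ is \emph{quasisymmetric} if $\sup_{t>0}\epsilon_h(t)<\infty$, and \emph{symmetric} if $\epsilon_h(t)\to0$ as $t\to0^+$. A $C^1$ diffeomorphism is symmetric: by the mean value theorem the ratio above equals $H'(x_1)/H'(x_2)$ with $|x_1-x_2|\le2t$, and $\log H'$ is uniformly continuous. A piecewise linear lift whose slope jumps from $a$ to $b\ne a$ at some point has $\epsilon_h(t)\ge|\log(b/a)|$ for all small $t$, so it is not symmetric.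

Let $\mathcal Q$ be the group of quasisymmetric maps, $\mathcal S\subset\mathcal Q$ the subgroup of symmetric maps, and $M\subset\mathcal S$ the group of M\"obius transformations preserving $\mathbb D$; elements of $M$ are viewed as maps of $\mathbb D$ or of $\mathbb T$ as needed. The \emph{universal Teichm\"uller space} $T\mathcal Q=\mathcal Q/M$ consists of the classes $Mh=\{A\circ h:A\in M\}$. Call a map \emph{normalized} if it fixes $1,i,-1$. Since $M$ acts simply transitively on positively oriented triples of points of $\mathbb T$, each class $Mh$ contains exactly one normalized map, and we identify the class with that map. The \emph{asymptotically conformal universal Teichm\"uller space} $\mathcal{AT}=\mathcal Q/\mathcal S$ consists of the classes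
\[
[h]=\mathcal S h=\{s\circ h:s\in\mathcal S\},
\]
so that $[h_1]=[h_2]$ if and only if $h_2h_1^{-1}\in\mathcal S$. Composing $h$ with a diffeomorphism does not change $[h]$; the class remembers only how $h$ distorts at arbitrarily small scales. The projection $P:T\mathcal Q\to\mathcal{AT}$, $Mh\mapsto[h]$, is well defined because $M\subset\mathcal S$. The class of the identity is written $0$ in both spaces.

The space $T\mathcal Q$ is a complex Banach manifold through the Bers embedding, recalled in Section~\ref{sec:background}. The space $\mathcal{AT}$ carries its standard complex Banach manifold structure, the one for which $P$ is a holomorphic split submersion: $P$ is holomorphic, and its differential at each point is onto with complemented kernel.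

\subsection{Two metrics}

A \emph{quasiconformal} map is an orientation-preserving homeomorphism $G$ between domains of $\hat{\mathbb C}$, with locally square integrable distributional derivatives, such that $G_{\bar z}=\mu_GG_z$ almost everywhere for a measurable \emph{Beltrami coefficient} $\mu_G$ with $\|\mu_G\|_\infty<1$. Its maximal dilatation is $K(G)=(1+\|\mu_G\|_\infty)/(1-\|\mu_G\|_\infty)$, so that $\frac12\log K(G)=\operatorname{artanh}\|\mu_G\|_\infty$. A quasiconformal self-map of $\mathbb D$ extends to a homeomorphism of $\overline{\mathbb D}$, and the boundary maps so obtained are exactly the elements of $\mathcal Q$. The \emph{boundary dilatation} of a quasiconformal self-map $G$ of $\mathbb D$ is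
\[
K^*(G)=\inf\{K(G|_{\mathbb D\setminus E}):E\subset\mathbb D\text{ compact}\}.
\]
For $h\in\mathcal Q$ let $K(h)$ and $K^*(h)$ be the infima of $K(G)$ and of $K^*(G)$ over all quasiconformal extensions $G$ of $h$ to $\mathbb D$. The \emph{Teichm\"uller metric} on $T\mathcal Q$ is $d_T(Mh_1,Mh_2)=\frac12\log K(h_2h_1^{-1})$, and the \emph{asymptotic Teichm\"uller metric} on $\mathcal{AT}$ is
\[
d([h_1],[h_2])=\tfrac12\log\inf\{K^*(g_2g_1^{-1}):g_1\in[h_1],\ g_2\in[h_2]\}.
\]
Thus $d$ measures the dilatation that cannot be pushed into a compact part of the disk.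

Let $\rho$ be the distance of the Poincar\'e metric $|dz|/(1-|z|^2)$ on $\mathbb D$, so that $\rho(0,z)=\operatorname{artanh}|z|$. A \emph{holomorphic disk} in a complex Banach manifold $X$ is a holomorphic map $u:\mathbb D\to X$. The \emph{Kobayashi metric} of $X$ is the infimum of $\sum_{j=1}^n\rho(a_j,b_j)$ over chains of holomorphic disks $u_1,\dots,u_n$ and points $a_j,b_j\in\mathbb D$ with $u_1(a_1)=p$, $u_j(b_j)=u_{j+1}(a_{j+1})$, $u_n(b_n)=q$. Equivalently, it is the largest pseudodistance on $X$ for which every holomorphic disk is a contraction from $(\mathbb D,\rho)$. We write $d_K$ for the Kobayashi metric of $\mathcal{AT}$.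

It is known that on $T\mathcal Q$ the Kobayashi metric equals $d_T$. We use this theorem in the following form.

\begin{theorem}[known]\label{thm:known}
If $g:\mathbb D\to T\mathcal Q$ is holomorphic, then $d_T(g(a),g(b))\le\rho(a,b)$ for all $a,b\in\mathbb D$.
\end{theorem}

\subsection{Results}

It is conjectured in \cite{DTS} that the two metrics agree on $\mathcal{AT}$ as well. We prove the conjecture.

\begin{theorem}\label{thm:main}
For all $p,q\in\mathcal{AT}$ we have $d_K(p,q)=d(p,q)$.
\end{theorem}

This is the answer one would guess, since $d$ is the quotient of $d_T$ under $P$ (Remark~\ref{rem:quotient}), and the inequality $d_K\le d$ is indeed easy. The inequality $d_K\ge d$ is a Schwarz lemma: every holomorphic disk $u$ in $\mathcal{AT}$ must be a contraction for $d$. If $u=P\circ\tilde u$ with $\tilde u:\mathbb D\to T\mathcal Q$ holomorphic, this follows from Theorem~\ref{thm:known} and the inequality $d(P\tau_1,P\tau_2)\le d_T(\tau_1,\tau_2)$. But a submersion provides lifts only locally, and Theorem~\ref{thm:known}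 applied to a lift on $\{|t|<r\}$ gives $d(u(0),u(t))\le\operatorname{artanh}(|t|/r)$, which is too weak by the factor $1/r$. The problem is to produce from $u$ a holomorphic map to $T\mathcal Q$ defined on the whole disk.

Two local lifts differ by symmetric maps, and a symmetric map looks like a M\"obius map at small scales. So we look at small scales. A sequence $(B_n)$ in $M$ is \emph{escaping} if $|B_n(0)|\to1$. For $h\in\mathcal Q$ write
\begin{equation}\label{eq:zoom}
h\circ B_n=A_n\circ h_n,\qquad A_n\in M,\quad h_n\text{ normalized};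
\end{equation}
this decomposition is unique. If $(B_n)$ is escaping and $h_n\to h_\infty$ uniformly on $\mathbb T$, we call $h_\infty$ the \emph{blow-up of $h$ along $(B_n)$}. A \emph{blow-up of $h$} is a blow-up along some escaping sequence. Blow-ups are normalized elements of $\mathcal Q$, hence points of $T\mathcal Q$, and they exist along a subsequence of any escaping sequence (Section~\ref{sec:background}). The proof of $d_K\ge d$ has two parts. First, blow-ups depend only on the class $[h]$, so the blow-ups of the local lifts of $u$ fit together into a holomorphic disk $g$ in $T\mathcal Q$ (Section~\ref{sec:blowup}). Second, the sequence $(B_n)$ can be chosen so that the derivative of $g$ at $0$ is almost as large as that of $u$ (Section~\ref{sec:local}). Theorem~\ref{thm:known} then bounds the derivative of $u$, and integration gives the Schwarz lemma (Section~\ref{sec:schwarz}). Section~\ref{sec:model} shows both parts on an example that can be computed by hand.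

Two supplements, not needed for Theorem~\ref{thm:main}, come out of the same method. Let $\mathrm{Bel}$ be the open unit ball of $L^\infty=L^\infty(\mathbb D)$. For $\mu\in\mathrm{Bel}$ let $f^\mu$ be the normalized quasiconformal self-map of $\mathbb D$ with Beltrami coefficient $\mu$, and let $\Phi(\mu)=f^\mu|_{\mathbb T}\in T\mathcal Q$. The map $\Phi:\mathrm{Bel}\to T\mathcal Q$ is holomorphic and onto, and $P\Phi(\mu)=P\Phi(\nu)$ if and only if $f^\nu|_{\mathbb T}\in\mathcal S f^\mu|_{\mathbb T}$. For $g\in\mathcal Q$ let $R_g$ denote the right translation $Mh\mapsto Mhg$ of $T\mathcal Q$, and also the right translation $[h]\mapsto[hg]$ of $\mathcal{AT}$; both are biholomorphic (Section~\ref{sec:background}). For $p\in\mathcal{AT}$ and $v\in T_p\mathcal{AT}$ the \emph{Kobayashi--Royden norm} is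
\[
F_K(p;v)=\inf\{1/\lambda:\ \lambda>0,\ u(0)=p,\ u'(0)=\lambda v\text{ for some holomorphic }u:\mathbb D\to\mathcal{AT}\}.
\]

\begin{theorem}\label{thm:inf}
For $v\in T_0\mathcal{AT}$ let $F_T(v)=\inf\{\|\mu\|_\infty:\mu\in L^\infty,\ d(P\Phi)_0\mu=v\}$. Then $F_K(0;v)=F_T(v)$. By right translation the analogous identity holds at every point: if $p=[g]$ and $v\in T_p\mathcal{AT}$, then $F_K(p;v)=\inf\{\|\mu\|_\infty:d(R_gP\Phi)_0\mu=v\}$.
\end{theorem}

\begin{theorem}\label{thm:blow}
For every $h\in\mathcal Q$,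
\[
K^*(h)=\sup\{K(g):g\text{ a blow-up of }h\}.
\]
Consequently, for all $h_1,h_2\in\mathcal Q$,
\[
d_K([h_1],[h_2])=d([h_1],[h_2])=\sup d_T(g_1,g_2),
\]
where the supremum is over all escaping sequences $(B_n)$ along which both $h_1$ and $h_2$ have blow-ups $g_1$ and $g_2$.
\end{theorem}

These are proved in Sections~\ref{sec:inf} and~\ref{sec:global}.

\section{Background}\label{sec:background}

Throughout, $dA$ is area measure, $\Delta(w,R)$ is the open $\rho$-disk of center $w$ and radius $R$, and elements of $M$ are isometries of $\rho$. A function $\mu\in L^\infty$ \emph{tends to $0$ at $\mathbb T$} if the essential supremum of $|\mu|$ on $\{|z|>r\}$ tends to $0$ as $r\to1$.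

\subsection{Quasiconformal maps}

We use three textbook facts.
\begin{enumerate}
\item[(Q1)] Every measurable $\mu$ on $\mathbb D$ or $\hat{\mathbb C}$ with $\|\mu\|_\infty<1$ is the coefficient of a quasiconformal self-map. Two quasiconformal maps with the same coefficient differ by post-composition with a conformal map; in particular a map with $K=1$ is conformal.
\item[(Q2)] Quasiconformal maps preserve null sets. If $G_1,G_2$ have coefficients $\mu_1,\mu_2$ on the same domain, then
\begin{equation}\label{eq:comp}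
\mu_{G_1\circ G_2^{-1}}\circ G_2=\frac{\mu_1-\mu_2}{1-\bar\mu_2\mu_1}\cdot\frac{(G_2)_z}{\overline{(G_2)_z}}.
\end{equation}
Moreover $K(G^{-1})=K(G)$ and $K(G_1G_2)\le K(G_1)K(G_2)$.
\item[(Q3)] The normalized self-maps of $\mathbb D$ with $K(G)\le K$ form a compact family for uniform convergence on $\overline{\mathbb D}$. The same holds for self-maps of $\hat{\mathbb C}$ in the spherical metric. If maps $G_n$ with $K(G_n)\le K$ converge locally uniformly on a domain to an injective map $G$, then $K(G)\le K$.
\end{enumerate}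
If homeomorphisms $j_n$ of a compact metric space converge uniformly to a homeomorphism $j$, then $j_n^{-1}\to j^{-1}$ uniformly: with $y=j_n^{-1}(z)$ one compares $j^{-1}(j(y))$ with $j^{-1}(j_n(y))$ and uses the uniform continuity of $j^{-1}$. Compositions of uniformly convergent sequences converge uniformly as well.

By (Q3) the infimum defining $K(h)$ is attained. If $G$ is an extension of $h$, then in \eqref{eq:zoom} the map $A_n^{-1}GB_n$ is a normalized extension of $h_n$ with the same maximal dilatation as $G$. By (Q3) again, $(h_n)$ has uniformly convergent subsequences and every limit is a normalized element of $\mathcal Q$.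

For fixed $G_2$ the right side of \eqref{eq:comp} is holomorphic in $\mu_1\in\mathrm{Bel}$, since the geometric series for $(1-\bar\mu_2\mu_1)^{-1}$ converges in norm, and composition with $G_2^{-1}$ is a linear isometry of $L^\infty$. Hence
\begin{equation}\label{eq:righthol}
\mu\longmapsto\mu_{f^\mu\circ G^{-1}}\ \text{ is a holomorphic map }\mathrm{Bel}\to\mathrm{Bel}
\end{equation}
for every quasiconformal self-map $G$ of $\mathbb D$.

Let $A^1$ be the space of holomorphic functions $\varphi$ on $\mathbb D$ with $\|\varphi\|=\int_{\mathbb D}|\varphi|\,dA<\infty$. Polynomials are dense in $A^1$, because $\varphi(rz)\to\varphi(z)$ in $L^1$ as $r\to1$ and $\varphi(rz)$ is a uniform limit of its Taylor polynomials. The mean value property gives $|\varphi(z)|\le\|\varphi\|/(\pi(1-|z|)^2)$, so bounded subsets of $A^1$ are normal families. We pair $L^\infty$ with $L^1$ by $\int\mu\varphi=\int_{\mathbb D}\mu\varphi\,dA$; weak* convergence in $L^\infty$ refers to this pairing, and bounded sequences have weak* convergent subsequences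 because $L^1$ is separable. For $B\in M$ put
\[
B^*\mu=(\mu\circ B)\,\overline{B'}/B'\quad(\mu\in L^\infty),\qquad B^*\varphi=(\varphi\circ B)\,(B')^2\quad(\varphi\in A^1).
\]
These are linear isometries of $L^\infty$ and $A^1$, and the change of variables $z\mapsto B(z)$, with Jacobian $|B'|^2$, gives $\int\mu\varphi=\int(B^*\mu)(B^*\varphi)$. The coefficient of $f^\mu\circ B$ is $B^*\mu$. Therefore, if $h=f^\mu|_{\mathbb T}$, then $h_n=f^{B_n^*\mu}|_{\mathbb T}$ in \eqref{eq:zoom}.

The link between symmetric maps and dilatation near the boundary is the following theorem.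

\begin{theorem}[Gardiner--Sullivan \cite{GS}]\label{thm:GS}
A map $h\in\mathcal Q$ is symmetric if and only if it has a quasiconformal extension whose Beltrami coefficient tends to $0$ at $\mathbb T$.
\end{theorem}

\subsection{The Bers embedding}

Let $\mathbb D^*=\hat{\mathbb C}\setminus\overline{\mathbb D}$, and let $\mathcal B$ be the Banach space of holomorphic functions $b$ on $\mathbb D^*$ with $\|b\|=\sup(|\zeta|^2-1)^2|b(\zeta)|<\infty$; such $b$ are $O(|\zeta|^{-4})$ at $\infty$. For $\mu\in\mathrm{Bel}$ let $f_\mu$ be a quasiconformal self-map of $\hat{\mathbb C}$ with coefficient $\mu$ on $\mathbb D$ and $0$ on $\mathbb D^*$, and let $\beta(\mu)$ be the Schwarzian derivative $(f''/f')'-\frac12(f''/f')^2$ of $f=f_\mu|_{\mathbb D^*}$. The Schwarzian does not change when $f$ is post-composed with a M\"obius map, so $\beta(\mu)$ depends only on $\mu$.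
\begin{enumerate}
\item[(B1)] The map $\beta:\mathrm{Bel}\to\mathcal B$ is holomorphic and $\|\beta(\mu)\|\le6$. It descends through $\Phi$ to a biholomorphism, also written $\beta$, of $T\mathcal Q$ onto an open subset of $\mathcal B$. The map $\Phi$ has a local holomorphic section near every point of $T\mathcal Q$.
\item[(B2)] (Ahlfors--Weill section.) The linear map $\alpha:\mathcal B\to L^\infty$,
\[
\alpha(b)(z)=-\tfrac12(1-|z|^2)^2\,\bar z^{-4}\,b(1/\bar z),
\]
satisfies $\beta(\alpha(b))=b$ when $\|b\|<2$. Since $|\alpha(b)(z)|=\frac12(|\zeta|^2-1)^2|b(\zeta)|$ for $\zeta=1/\bar z$, we have $\|\alpha(b)\|_\infty=\frac12\|b\|$ for all $b$.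
\item[(B3)] The differential $\dot\beta=d\beta_0:L^\infty\to\mathcal B$ at $0$ is
\[
\dot\beta(\mu)(\zeta)=-\frac6\pi\int_{\mathbb D}\frac{\mu(z)}{(z-\zeta)^4}\,dA(z).
\]
\end{enumerate}
For $\mu\neq0$ the map $t\mapsto\beta(t\mu/\|\mu\|_\infty)$ is holomorphic on $\mathbb D$, bounded by $6$ and zero at $0$, so all its Taylor coefficients have norm at most $6$. Hence
\begin{equation}\label{eq:quad}
\|\dot\beta\mu\|\le6\|\mu\|_\infty,\qquad\|\beta(\mu)-\dot\beta\mu\|\le\sum_{k\ge2}6\|\mu\|_\infty^k\le12\|\mu\|_\infty^2,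
\end{equation}
the last inequality for $\|\mu\|_\infty\le\frac12$.

\subsection{Trivial and asymptotically trivial directions}

Let $N=\ker\dot\beta=\ker d\Phi_0$. The expansion $(z-\zeta)^{-4}=\zeta^{-4}\sum_k\binom{k+3}{3}(z/\zeta)^k$ shows that $\dot\beta\mu=0$ if and only if $\int\mu z^k=0$ for all $k\ge0$. By the density of polynomials,
\[
N=\Big\{\mu\in L^\infty:\int\mu\varphi=0\text{ for all }\varphi\in A^1\Big\},
\]
and by the Hahn--Banach theorem $L^\infty/N=(A^1)^*$ isometrically. Differentiating $\beta(\alpha(tb))=tb$ at $t=0$ gives $\dot\beta\circ\alpha=\mathrm{id}$. So every $\mu\in L^\infty$ splits as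
\begin{equation}\label{eq:split}
\mu=\alpha(\dot\beta\mu)+n,\qquad n\in N,
\end{equation}
and in particular
\begin{equation}\label{eq:pair}
\Big|\int\mu\varphi\Big|\le\tfrac12\|\dot\beta\mu\|\,\|\varphi\|\qquad(\mu\in L^\infty,\ \varphi\in A^1).
\end{equation}
The directions in $N$ do not move the base point of $T\mathcal Q$ to first order. The corresponding space for $\mathcal{AT}$ is larger. Put
\[
\mathcal B_0=\{b\in\mathcal B:(|\zeta|^2-1)^2b(\zeta)\to0\text{ as }|\zeta|\to1\},\qquad N_0=\{\eta\in L^\infty:\dot\beta\eta\in\mathcal B_0\}.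
\]
Then $N_0$ is a closed subspace containing $N$. If $\eta$ vanishes outside $\{|z|\le r\}$ with $r<1$, then $\dot\beta\eta$ is bounded on $\mathbb D^*$ by (B3), so $\eta\in N_0$. If $b\in\mathcal B_0$, then $\alpha(b)$ tends to $0$ at $\mathbb T$ by (B2). Thus \eqref{eq:split} writes each $\eta\in N_0$ as the sum of an element of $N$ and a function that tends to $0$ at $\mathbb T$. The quantity that plays the role of the length of a tangent vector to $\mathcal{AT}$ is the seminorm
\[
\|\mu\|_*=\operatorname{dist}_{L^\infty}(\mu,N_0).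
\]

\subsection{Translations, lifts and the metric $d$}

Let $g\in\mathcal Q$ have the extension $G$. The translation $R_g$ of $T\mathcal Q$ is an isometry of $d_T$ because $(h_2g)(h_1g)^{-1}=h_2h_1^{-1}$. It is holomorphic, since $R_g\Phi(\mu)$ is $\Phi$ of the coefficient of $f^\mu\circ G$, which is holomorphic in $\mu$ by \eqref{eq:righthol}, and $\Phi$ has local sections. Its inverse is $R_{g^{-1}}$.

By the inverse function theorem, a split submersion is a linear projection $X_1\oplus X_2\to X_1$ in suitable charts. So for each $\tau\in T\mathcal Q$ there is a holomorphic section $\varsigma$ of $P$ near $P(\tau)$ with $\varsigma(P(\tau))=\tau$. Apart from the holomorphy of $P$, this is the only property of the complex structure of $\mathcal{AT}$ that we use. Since $R_gP=PR_g$, the translation $R_g$ of $\mathcal{AT}$ is locally $PR_g\varsigma$, so it is biholomorphic too.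

Let $u$ be a holomorphic map from a plane domain to $\mathcal{AT}$. A \emph{lift} of $u$ on an open set $V$ is a holomorphic map $m:V\to\mathrm{Bel}$ with $P\Phi m=u$ on $V$. Composing $u$ with local sections of $P$ and $\Phi$ gives a lift near every point. If $u(0)=0$, there is a lift near $0$ with $m(0)=0$, namely $m=\alpha\circ\beta\circ\varsigma\circ u$ with $\varsigma(0)=0$.

\begin{lemma}\label{lem:d}
For $h_1,h_2\in\mathcal Q$ we have $d([h_1],[h_2])=\frac12\log K^*(h_2h_1^{-1})$. The function $d$ is symmetric, satisfies the triangle inequality and is invariant under every $R_g$, and $d(P\tau_1,P\tau_2)\le d_T(\tau_1,\tau_2)$.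
\end{lemma}

\begin{proof}
Let $G_1,G_2$ be quasiconformal self-maps of $\mathbb D$ and $E_1,E_2\subset\mathbb D$ compact. The set $E=E_2\cup G_2^{-1}(E_1)$ is compact and $K(G_1G_2|_{\mathbb D\setminus E})\le K(G_1|_{\mathbb D\setminus E_1})K(G_2|_{\mathbb D\setminus E_2})$; also $G_1(E_1)$ is compact and $K(G_1^{-1}|_{\mathbb D\setminus G_1(E_1)})=K(G_1|_{\mathbb D\setminus E_1})$. Hence $K^*(gh)\le K^*(g)K^*(h)$ and $K^*(h^{-1})=K^*(h)$ on $\mathcal Q$. By Theorem~\ref{thm:GS}, $K^*(s)=1$ for $s\in\mathcal S$, so $K^*(s_2hs_1)\le K^*(h)$ for $s_1,s_2\in\mathcal S$, and equality follows by applying this to $s_2^{-1}(s_2hs_1)s_1^{-1}$. This gives the formula. The triangle inequality follows from $h_3h_1^{-1}=(h_3h_2^{-1})(h_2h_1^{-1})$, the invariance from $(h_2g)(h_1g)^{-1}=h_2h_1^{-1}$, and the last claim from $K^*\le K$.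
\end{proof}

\section{The inequality $d_K\le d$}\label{sec:upper}

Dilatation on a compact set is invisible in $\mathcal{AT}$, so it can be removed.

\begin{lemma}\label{lem:cut}
Let $h\in\mathcal Q$ and $K'>K^*(h)$. There is $\mu\in\mathrm{Bel}$ with $P\Phi(\mu)=[h]$ and $K(f^\mu)\le K'$.
\end{lemma}

\begin{proof}
Choose an extension $G$ of $h$ and a compact $E$ with $K(G|_{\mathbb D\setminus E})\le K'$. Let $\mu=\mu_G$ on $\mathbb D\setminus E$ and $\mu=0$ on $E$. By \eqref{eq:comp} the coefficient of $f^\mu\circ G^{-1}$ vanishes off the compact set $G(E)$, so its boundary map $s$ is symmetric by Theorem~\ref{thm:GS}, and $f^\mu|_{\mathbb T}=sh$.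
\end{proof}

\begin{proposition}\label{prop:upper}
For all $p,q\in\mathcal{AT}$ we have $d_K(p,q)\le d(p,q)$.
\end{proposition}

\begin{proof}
Let $p=[h_1]$, $q=[h_2]$, $h=h_2h_1^{-1}$ and $\varepsilon>0$. By Lemmas~\ref{lem:d} and~\ref{lem:cut} there is $\mu$ with $P\Phi(\mu)=[h]$ and $\operatorname{artanh}\|\mu\|_\infty\le d(p,q)+\varepsilon$. If $\mu=0$, then $h\in\mathcal S$ and $p=q$. Otherwise $t\mapsto R_{h_1}P\Phi(t\mu/\|\mu\|_\infty)$ is a holomorphic disk that takes the value $[h_1]=p$ at $t=0$ and $[hh_1]=q$ at $t=\|\mu\|_\infty$. So $d_K(p,q)\le\rho(0,\|\mu\|_\infty)\le d(p,q)+\varepsilon$.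
\end{proof}

\begin{remark}\label{rem:quotient}
In this proof $\tau_1=Mh_1$ and $\tau_2=R_{h_1}\Phi(\mu)$ lie over $p$ and $q$, and $d_T(\tau_1,\tau_2)\le d(p,q)+\varepsilon$. With Lemma~\ref{lem:d} this shows that $d(p,q)=\inf\{d_T(\tau_1,\tau_2):P\tau_1=p,\ P\tau_2=q\}$.
\end{remark}

\section{A model: stretching in a strip}\label{sec:model}

We first record that limits of $B_n^*\mu$ along an escaping sequence never see more than $\|\mu\|_*$.

\begin{lemma}\label{lem:easy}
Let $(B_n)$ be escaping, $\mu\in L^\infty$, and $B_n^*\mu\to\mu_\infty$ weak*. Then $|\int\mu_\infty\psi|\le\|\mu\|_*\|\psi\|$ for all $\psi\in A^1$.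
\end{lemma}

\begin{proof}
Let $\eta\in N_0$ and write $\eta=\eta_0+n$ with $n\in N$ and $\eta_0=\alpha(\dot\beta\eta)$, so that $\eta_0(z)\to0$ as $|z|\to1$. Then $\int(B_n^*n)\psi=\int n\,(B_n^{-1})^*\psi=0$. For each $z$ we have $\rho(B_n(z),B_n(0))=\rho(z,0)$, so $|B_n(z)|\to1$, and $\int(B_n^*\eta_0)\psi\to0$ by dominated convergence. Hence $|\int\mu_\infty\psi|=\lim|\int B_n^*(\mu-\eta)\psi|\le\|\mu-\eta\|_\infty\|\psi\|$.
\end{proof}

Let $\Sigma=\{\xi=x+iy:0<y<\pi\}$. The conformal map $J(\xi)=(i-e^\xi)/(i+e^\xi)$ of $\Sigma$ onto $\mathbb D$ sends the boundary points $-\infty,0,+\infty$ to $1,i,-1$. We describe Beltrami coefficients and elements of $A^1$ by their pullbacks $(\mu\circ J)\overline{J'}/J'$ and $(\varphi\circ J)(J')^2$; norms and the pairing are unchanged. A real translation $\xi\mapsto\xi+\tau$ of $\Sigma$ corresponds to an element of $M$ that acts on pullbacks by translation, and translations by $\tau_n\to+\infty$ form an escaping sequence. In $\Sigma$ the Poincar\'e metric is $|d\xi|/(2\sin y)$.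

Let $\lambda$ be the coefficient equal to $1$ on $\Sigma$. For $t\in\mathbb D$ the real-linear map
\[
L_t(\xi)=\frac{1+\bar t}{1-|t|^2}\,(\xi+t\bar\xi)
\]
has coefficient $t$, multiplies the real axis by $|1+t|^2/(1-|t|^2)>0$ and preserves the imaginary part, because $\operatorname{Re}\big((1+\bar t)(1-t)\big)=1-|t|^2$. So $L_t$ is a self-map of $\Sigma$ fixing $-\infty,0,+\infty$, that is, $L_t$ represents $f^{t\lambda}$. For real $t=k$ it is the stretch $x+iy\mapsto Kx+iy$ with $K=(1+k)/(1-k)$.

Now let $\mu$ be the coefficient equal to $1$ on the boxes $\{n^2\le x\le n^2+n\}$, $n\ge1$, and to $0$ elsewhere, and consider the disk $u(t)=P\Phi(t\mu)$. Let $B_n$ be the translation by $\tau_n=n^2+n/2$, the center of the $n$th box. Then $B_n^*\mu=\lambda$ on $\{|x|\le n/2\}$. By \eqref{eq:comp} the normalized maps $f^{tB_n^*\mu}\circ(f^{t\lambda})^{-1}$ are conformal on open sets that exhaust the disk, and their dilatations are bounded. By (Q3) every limit is conformal and normalized, hence the identity. So the blow-up of $\Phi(t\mu)$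 along $(B_n)$ is $g(t)=\Phi(t\lambda)$, given by the boundary values of $L_t$. Three features of the general proof are visible here.

\emph{The blow-up does not depend on the lift.} Let $\nu\in\mathrm{Bel}$ agree with $t\mu$ off a compact set. Then $P\Phi(\nu)=u(t)$ as in Lemma~\ref{lem:cut}, and on each compact set $B_n^*\nu=t\lambda$ for large $n$. The argument above gives the same blow-up $g(t)$.

\emph{The blow-up keeps the length of the derivative, up to an error that shrinks as the scale grows.} For $L>0$ consider $e^{-\xi^2/L^2}$ on $\Sigma$. By Cauchy's theorem its integral over each horizontal line is $L\sqrt\pi$, while the integral of its modulus $e^{(y^2-x^2)/L^2}$ is $e^{y^2/L^2}L\sqrt\pi$. So the multiple $\psi_L$ of norm $1$ satisfies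
\begin{equation}\label{eq:gauss}
\int\lambda\psi_L\ge e^{-\pi^2/L^2}.
\end{equation}
By Lemma~\ref{lem:easy}, $\|\mu\|_*\ge e^{-\pi^2/L^2}$ for all $L$, so $\|\mu\|_*=1$. No single $\psi$ of norm $1$ has $\int\lambda\psi=1$, since such a $\psi$ would be nonnegative and holomorphic on $\Sigma$, hence constant and not integrable.

\emph{The sequence must be chosen.} Translations by $n^2+3n/2$, a point deep in the gap after the $n$th box, pull $\mu$ back to $0$ on $\{|x|<n/2\}$. The blow-up along them is the constant disk $g\equiv0$.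

Suppose now that $u$ is any holomorphic disk in $\mathcal{AT}$ with $u(0)=0$ that has, near $0$ only, a lift $m(t)=ct\mu+O(|t|^2)$ with $c>0$. The Schwarz lemma that we want says $c\le1$. By Proposition~\ref{prop:blow} below, blowing up along a subsequence of $(B_n)$ gives a holomorphic $g$ on all of $\mathbb D$ whose derivative at $0$ is represented by $c\lambda$. By Theorem~\ref{thm:known}, $g(t)=\Phi(\nu_t)$ with $\|\nu_t\|_\infty\le|t|$, and pairing $\nu_t/t$ with $\psi_L$ gives in the limit $c\,e^{-\pi^2/L^2}\le1$ (see the proof of Proposition~\ref{prop:C}). Letting $L\to\infty$ we get $c\le1$. In general the boxes and the functions $\psi_L$ have to be found, which is the subject of Section~\ref{sec:local}.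

\section{Blowing up holomorphic disks}\label{sec:blowup}

Blow-ups are limits for uniform convergence on $\mathbb T$, while holomorphy is read in the Bers embedding. The first lemma connects the two.

\begin{lemma}\label{lem:cont}
Let $h_n\in\mathcal Q$ be normalized, with $K(h_n)$ bounded and $h_n\to h$ uniformly on $\mathbb T$. Then $\beta(h_n)(\zeta)\to\beta(h)(\zeta)$ for every $\zeta\in\mathbb D^*\setminus\{\infty\}$.
\end{lemma}

\begin{proof}
It suffices to prove this along a subsequence of any given subsequence. Write $h_n=f^{\mu_n}|_{\mathbb T}$ with $\|\mu_n\|_\infty\le k<1$ and normalize $f_{\mu_n}$. By (Q3), along a subsequence $f_{\mu_n}\to f_\infty$ uniformly on $\hat{\mathbb C}$ and $f^{\mu_n}\to f^\infty$ uniformly on $\overline{\mathbb D}$, where $f_\infty,f^\infty$ are quasiconformal, $f_\infty$ is conformal on $\mathbb D^*$, and $f^\infty$ is normalized with boundary map $h$. Let $\mu$ be the coefficient of $f^\infty$, so that $\Phi(\mu)=h$. The maps $f_{\mu_n}\circ(f^{\mu_n})^{-1}$ are conformal on $\mathbb D$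 and converge uniformly to the injective map $G=f_\infty\circ(f^\infty)^{-1}$, which is therefore conformal on $\mathbb D$. Since $f_\infty=G\circ f^\infty$ on $\mathbb D$, the map $f_\infty$ has coefficient $\mu$ on $\mathbb D$ and $0$ on $\mathbb D^*$, and the Schwarzian of $f_\infty|_{\mathbb D^*}$ is $\beta(\mu)=\beta(h)$.

Let $C$ be a M\"obius map sending $f_\infty(0)$ to $\infty$. Then $C f_\infty$ is bounded on $\mathbb D^*$, and for large $n$ the maps $Cf_{\mu_n}$ are holomorphic on $\mathbb D^*$ and converge to it uniformly. The derivatives converge locally uniformly on $\mathbb D^*\setminus\{\infty\}$, where $(Cf_\infty)'\neq0$ by injectivity. So the Schwarzians converge.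
\end{proof}

The next lemma is where the condition $|B_n(0)|\to1$ is used. Without it the statement fails: for $B_n=\mathrm{id}$ and $h=\mathrm{id}$, the limit attached to a normalized $s\in\mathcal S$ is $s$ itself.

\begin{lemma}\label{lem:class}
Let $h\in\mathcal Q$, let $(B_n)$ be escaping and let $hB_n=A_nh_n$ as in \eqref{eq:zoom}. Then $(A_n)$ is escaping. If $h$ has the blow-up $h_\infty$ along $(B_n)$ and $s\in\mathcal S$, then $sh$ has the blow-up $h_\infty$ along $(B_n)$.
\end{lemma}

\begin{proof}
Let $G$ be an extension of $h$. The maps $G_n=A_n^{-1}GB_n$ are normalized with $K(G_n)=K(G)$, so by (Q3) the points $G_n(0)$ stay in a compact subset of $\mathbb D$, say $\rho(0,G_n(0))\le C$. Then $\rho(A_n(0),G(B_n(0)))=\rho(A_n(0),A_nG_n(0))\le C$, and $|G(B_n(0))|\to1$ because $G$ is a homeomorphism of $\overline{\mathbb D}$ preserving $\mathbb T$. Hence $|A_n(0)|\to1$.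

By Theorem~\ref{thm:GS}, $s$ has an extension $S$ whose coefficient $\sigma$ tends to $0$ at $\mathbb T$. For fixed $R$ the disks $A_n(\Delta(0,R))=\Delta(A_n(0),R)$ leave every compact subset of $\mathbb D$, so the essential supremum of $|A_n^*\sigma|$ on $\Delta(0,R)$ tends to $0$, while $\|A_n^*\sigma\|_\infty=\|\sigma\|_\infty<1$. By (Q3) any subsequential limit of $f^{A_n^*\sigma}$ is a normalized self-map of $\mathbb D$ with $K\le1+\varepsilon$ on $\Delta(0,R)$ for all $\varepsilon>0$ and $R$. It is therefore conformal and fixes three boundary points, so it is the identity. Thus $f^{A_n^*\sigma}\to\mathrm{id}$ uniformly on $\overline{\mathbb D}$. The map $SA_n$ has coefficient $A_n^*\sigma$, so $SA_n=C_nf^{A_n^*\sigma}$ with $C_n\in M$, and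
\[
shB_n=sA_nh_n=C_n\circ\big(f^{A_n^*\sigma}|_{\mathbb T}\circ h_n\big).
\]
The map in parentheses is normalized and converges uniformly to $h_\infty$.
\end{proof}

To blow up a disk we need one subsequence that works for all $t\in\mathbb D$ at once, and a limit that is holomorphic in $t$. Both come from Montel's theorem and the universal bound $\|\beta\|\le6$.

\begin{proposition}\label{prop:blow}
Let $u:\mathbb D\to\mathcal{AT}$ be holomorphic and $(B_n)$ escaping. After passing to a subsequence, for every $t\in\mathbb D$ all representatives of $u(t)$ have a common blow-up $g(t)$ along $(B_n)$, and $g:\mathbb D\to T\mathcal Q$ is holomorphic. If moreover $u(0)=0$, $m$ is a lift of $u$ near $0$ with $m(0)=0$, and $B_n^*m'(0)\to\mu_\infty$ weak*, then $g(0)=0$ and $(\beta\circ g)'(0)=\dot\beta\mu_\infty$.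
\end{proposition}

\begin{proof}
Cover $\mathbb D$ by countably many disks $V_i$ with lifts $m_i:V_i\to\mathrm{Bel}$; in the situation of the last sentence let $0\in V_0$ and $m_0=m$. Put $\Omega=\mathbb D^*\setminus\{\infty\}$ and
\[
b_n^i(t,\zeta)=\beta\big(B_n^*m_i(t)\big)(\zeta),\qquad(t,\zeta)\in V_i\times\Omega.
\]
This function is holomorphic in $\zeta$, and holomorphic in $t$ because $B_n^*$ and evaluation at $\zeta$ are bounded linear maps. It is bounded by $6(|\zeta|^2-1)^{-2}$. A locally bounded, separately holomorphic function is holomorphic. By Montel's theorem and a diagonal argument, along one subsequence $b_n^i\to b^i$ locally uniformly on $V_i\times\Omega$ for every $i$, and $b^i$ is holomorphic with the same bound.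

\emph{Existence of the blow-ups.} Fix $t\in V_i$ and let $h=\Phi(m_i(t))$, so that $h_n=\Phi(B_n^*m_i(t))$ and $K(h_n)=K(h)$. By Lemma~\ref{lem:cont} every subsequential uniform limit $h'$ of $(h_n)$ has $\beta(h')=b^i(t,\cdot)$. Since $\beta$ is injective on $T\mathcal Q$ and the limits are normalized, there is only one such limit. By compactness the whole sequence converges, to a point $g_i(t)$ with $\beta(g_i(t))=b^i(t,\cdot)$. Every representative of $u(t)=[h]$ has the form $sh$ with $s\in\mathcal S$, so by Lemma~\ref{lem:class} it has the blow-up $g_i(t)$. This description does not involve $i$, so the maps $g_i$ agree on overlaps and define $g:\mathbb D\to T\mathcal Q$.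

\emph{Holomorphy.} Let $\{|t-t_0|\le r\}\subset V_i$ and write $b^i(t,\zeta)=\sum_kc_k(\zeta)(t-t_0)^k$. By Cauchy's formula $c_k$ is holomorphic on $\Omega$ and $(|\zeta|^2-1)^2|c_k(\zeta)|\le6r^{-k}$. So $c_k\in\mathcal B$ with $\|c_k\|\le6r^{-k}$, and the series converges in $\mathcal B$ for $|t-t_0|<r$, with sum $\beta(g(t))$. Thus $\beta\circ g$ is holomorphic, and so is $g$ by (B1).

\emph{The derivative.} Since $m(0)=0$, we have $g(0)=0$ and $\partial_tb_n^0(0,\zeta)=\dot\beta(B_n^*m'(0))(\zeta)$ by the chain rule. For $\zeta\in\Omega$ the function $z\mapsto(z-\zeta)^{-4}$ is in $L^1(\mathbb D)$, so by (B3) and weak* convergence the right side tends to $\dot\beta(\mu_\infty)(\zeta)$. The left side tends to $\partial_tb^0(0,\zeta)=(\beta\circ g)'(0)(\zeta)$ by locally uniform convergence.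
\end{proof}

\section{Localization of the asymptotic seminorm}\label{sec:local}

We prove the converse of Lemma~\ref{lem:easy}: for every $\mu_0$ there is an escaping sequence whose limit sees almost all of $\|\mu_0\|_*$. Duality produces $\varphi_n\in A^1$ with $\|\varphi_n\|\le1$, $\varphi_n\to0$ locally uniformly and $\int\mu_0\varphi_n\to\|\mu_0\|_*$. One would like to choose $B_n$ so that $B_n^*\varphi_n$ converges in $A^1$, but the mass of $\varphi_n$ may be spread out. In the model, let $\varphi_N$ be the average of the $N$ translates of $\psi_L$ by $\tau_{N+1},\dots,\tau_{2N}$. Then $\|\varphi_N\|\le1$ and $\int\mu\varphi_N\to\int\lambda\psi_L$. A $\rho$-disk of radius $R$ in $\Sigma$ has Euclidean diameter at most $4R$, and consecutive $\tau_n$ differ by more than $2N$; so for $N\ge2R$ the $N$ translates of the disk are disjoint and $\varphi_N$ has mass at most $1/N$ on it. Every recentering of $\varphi_N$ tends to $0$.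

The remedy is to cut $\varphi$ into holomorphic pieces, each concentrated on a hyperbolic disk of bounded radius, with almost no increase of the total norm, and then to keep the best piece. We cut with a partition of unity and restore holomorphy with a projection. The projection nearly commutes with multiplication by slowly varying functions, so the partition must vary slowly, in total.

\begin{lemma}\label{lem:pou}
For every $\delta>0$ there are $R_0<\infty$, a countable locally finite family of $C^1$ functions $\chi_j\ge0$ on $\mathbb D$ and points $w_j\in\mathbb D$ such that $\sum_j\chi_j=1$, $\operatorname{supp}\chi_j\subset\Delta(w_j,R_0)$ and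
\[
\sum_j|\chi_j(z)-\chi_j(w)|\le\delta\,\rho(z,w)\qquad(z,w\in\mathbb D).
\]
\end{lemma}

\begin{proof}
We work in the upper half-plane, where the Poincar\'e metric is $|dz|/(2y)$. Let $\Theta(s)=\cos^2(\pi s/2)$ for $|s|\le1$ and $\Theta(s)=0$ otherwise. This function is $C^1$ with $|\Theta'|\le\pi/2$. At each $s$ at most two of the translates $\Theta(s-k)$, $k\in\mathbb Z$, are nonzero, so $\sum_k\Theta(s-k)=\cos^2+\sin^2=1$ and $\sum_k|\Theta'(s-k)|\le\pi$. For $L>0$ we cut the half-plane into horizontal bands of hyperbolic height comparable to $L$, and each band into pieces whose width is comparable to $L$ when measured at the top of the band: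
\[
\theta_k=\Theta\Big(\frac{\log y}{L}-k\Big),\qquad\sigma_{k,l}=\Theta\Big(\frac{x}{Le^{L(k+1)}}-l\Big),\qquad\chi_{k,l}=\theta_k\sigma_{k,l}\qquad(k,l\in\mathbb Z).
\]
The family is locally finite and $\sum_{k,l}\chi_{k,l}=\sum_k\theta_k\sum_l\sigma_{k,l}=1$. For the Euclidean gradient we have $y\sum_k|\nabla\theta_k|\le\pi/L$. Where $\theta_k\ne0$ we have $y\le e^{L(k+1)}$, so there $y\sum_l|\nabla\sigma_{k,l}|\le\pi/L$. Hence
\[
y\sum_{k,l}|\nabla\chi_{k,l}|\le\sum_ky|\nabla\theta_k|\sum_l\sigma_{k,l}+\sum_k\theta_k\sum_ly|\nabla\sigma_{k,l}|\le\frac{2\pi}L.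
\]
Integrating along the geodesic $c$ from $z$ to $w$,
\[
\sum_{k,l}|\chi_{k,l}(z)-\chi_{k,l}(w)|\le\int_c\sum_{k,l}2y|\nabla\chi_{k,l}|\,\frac{|dz|}{2y}\le\frac{4\pi}L\rho(z,w).
\]
Take $L=4\pi/\delta$. The support of $\chi_{k,l}$ lies in $\{e^{L(k-1)}\le y\le e^{L(k+1)},\ |x-lLe^{L(k+1)}|\le Le^{L(k+1)}\}$, and the isometry $z\mapsto e^{-L(k-1)}(z-lLe^{L(k+1)})$ maps this set onto the fixed compact set $\{1\le y\le e^{2L},\ |x|\le Le^{2L}\}$. So all supports lie in disks of one radius $R_0$.
\end{proof}

\begin{lemma}\label{lem:pieces}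
For every $\varepsilon\in(0,1)$ there are $R_0,R<\infty$, functions $\chi_j$ and points $w_j$ as in Lemma~\ref{lem:pou}, and linear maps $\varphi\mapsto\varphi_j$ of $A^1$ into itself such that for all $\varphi\in A^1$:
\begin{enumerate}
\item[(a)] $\|\varphi_j\|\le3\|\chi_j\varphi\|_{L^1}$, and $\varphi=\sum_j\varphi_j$ in $L^1$;
\item[(b)] $\sum_j\|\varphi_j\|\le(1+\varepsilon)\|\varphi\|$;
\item[(c)] $\sum_j\int_{\mathbb D\setminus\Delta(w_j,R)}|\varphi_j|\,dA\le\varepsilon\|\varphi\|$.
\end{enumerate}
\end{lemma}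

\begin{proof}
For $\gamma\in L^1(\mathbb D)$ define the holomorphic function
\[
\Pi\gamma(z)=\frac3\pi\int_{\mathbb D}k(z,w)\gamma(w)\,dA(w),\qquad k(z,w)=\frac{(1-|w|^2)^2}{(1-\bar wz)^4}.
\]
This operator has two properties. First, $\Pi\varphi=\varphi$ for $\varphi\in A^1$. Indeed, expanding $(1-\bar wz)^{-4}=\sum_l\binom{l+3}3\bar w^lz^l$ and using $\int_{\mathbb D}(1-|w|^2)^2|w|^{2l}dA=\pi\int_0^1(1-r)^2r^l\,dr=2\pi\,l!/(l+3)!$, we find that $\Pi$ maps $w^l$ to $\frac3\pi\binom{l+3}3\frac{2\pi\,l!}{(l+3)!}z^l=z^l$; polynomials are dense, and $k(z,\cdot)$ is bounded for fixed $z$. Second, the kernel is a Jacobian: for $B_w(z)=(z-w)/(1-\bar wz)$ we have $|k(z,w)|=|B_w'(z)|^2$. So for every set $U\subset\mathbb D$ the integral $\int_U|k(z,w)|\,dA(z)$ is the area of $B_w(U)$, and by Fubini's theorem $\|\Pi\gamma\|\le3\|\gamma\|_{L^1}$.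

Apply Lemma~\ref{lem:pou} with $\delta=\varepsilon/3$ and put $\varphi_j=\Pi(\chi_j\varphi)$. Since $\sum_j\|\chi_j\varphi\|_{L^1}=\|\varphi\|$, the series $\sum_j\chi_j\varphi$ converges to $\varphi$ in $L^1$, and $\sum_j\varphi_j=\Pi\varphi=\varphi$. This is (a).

For (b), use $\varphi=\Pi\varphi$ to write
\[
\varphi_j(z)-\chi_j(z)\varphi(z)=\frac3\pi\int_{\mathbb D}k(z,w)\big(\chi_j(w)-\chi_j(z)\big)\varphi(w)\,dA(w).
\]
Sum over $j$, apply Lemma~\ref{lem:pou}, integrate in $z$ and substitute $\xi=B_w(z)$, noting $\rho(z,w)=\rho(\xi,0)$: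
\[
\sum_j\|\varphi_j-\chi_j\varphi\|_{L^1}\le\frac{3\delta}\pi\int_{\mathbb D}|\varphi(w)|\,dA(w)\int_{\mathbb D}\operatorname{artanh}|\xi|\,dA(\xi)=3\delta\|\varphi\|=\varepsilon\|\varphi\|,
\]
because $2\pi\int_0^1r\operatorname{artanh}r\,dr=2\pi\sum_{l\ge0}\frac1{(2l+1)(2l+3)}=\pi$. Now (b) follows from $\sum_j\|\chi_j\varphi\|_{L^1}=\|\varphi\|$.

For (c), let $R>R_0$ and $w\in\Delta(w_j,R_0)$. Then $\mathbb D\setminus\Delta(w_j,R)\subset\mathbb D\setminus\Delta(w,R-R_0)$, and $B_w$ maps the latter set onto $\{|\xi|\ge\tanh(R-R_0)\}$, of area $\pi/\cosh^2(R-R_0)$. Hence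
\[
\int_{\mathbb D\setminus\Delta(w_j,R)}|\varphi_j|\,dA\le\frac{3}{\cosh^2(R-R_0)}\|\chi_j\varphi\|_{L^1}.
\]
Sum over $j$ and choose $R$ with $3/\cosh^2(R-R_0)\le\varepsilon$.
\end{proof}

The small total gradient is used only for (b). For an arbitrary partition of unity with bounded supports, (a) gives (b) with $3$ in place of $1+\varepsilon$; the next proposition would then recover only a third of $\|\mu_0\|_*$, and the Schwarz lemma would come with the constant $3$.

\begin{proposition}\label{prop:A}
Let $\mu_0\in L^\infty$ and $\gamma>0$. There are an escaping sequence $(B_n)$, a function $\mu_\infty\in L^\infty$ with $B_n^*\mu_0\to\mu_\infty$ weak*, and $\psi\in A^1$ with $\|\psi\|\le1$ and $\operatorname{Re}\int\mu_\infty\psi\ge\|\mu_0\|_*-\gamma$.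
\end{proposition}

\begin{proof}
Put $F=\|\mu_0\|_*$ and $a=\|\mu_0\|_\infty$. If $F=0$, take $\psi=0$ and a suitable subsequence of any escaping sequence. Let $F>0$.

\emph{Step 1: a degenerating sequence.} By the Hahn--Banach theorem there is $\Lambda\in(L^\infty)^*$ of norm $1$ with $\Lambda|_{N_0}=0$ and $\Lambda(\mu_0)=F$. Since $N\subset N_0$, the functional $\Lambda$ lies in the unit ball of $(L^\infty/N)^*=(A^1)^{**}$. By Goldstine's theorem the unit ball of a Banach space is weak* dense in the unit ball of its bidual; so the values of $\Lambda$ on finitely many elements of $L^\infty$ can be approximated by the pairings with one $\varphi\in A^1$, $\|\varphi\|\le1$. Let $\eta_l(z)=\bar z^l$ for $|z|\le\frac12$ and $\eta_l(z)=0$ otherwise, $l\ge0$. Then $\eta_l\in N_0$, so $\Lambda(\eta_l)=0$, and $\int\eta_l\varphi$ is a positive multiple of $\varphi^{(l)}(0)$. Choose $\varphi_n\in A^1$ with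
\[
\|\varphi_n\|\le1,\qquad\Big|\int\mu_0\varphi_n-F\Big|<\frac1n,\qquad\Big|\int\eta_l\varphi_n\Big|<\frac1n\quad(l\le n).
\]
The $\varphi_n$ form a normal family, and every locally uniform limit has all Taylor coefficients at $0$ equal to zero. So $\varphi_n\to0$ locally uniformly.

\emph{Step 2: selecting a piece.} Fix $\varepsilon\in(0,1)$ so small that $F_\varepsilon=F-\varepsilon-a\sqrt\varepsilon>0$, and apply Lemma~\ref{lem:pieces}: $\varphi_n=\sum_j\varphi_{n,j}$. Put $a_{n,j}=\|\varphi_{n,j}\|$ and $e_{n,j}=\int_{\mathbb D\setminus\Delta(w_j,R)}|\varphi_{n,j}|\,dA$. We discard two kinds of indices.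

For $r<1$ let $Q_r$ be the closed $R_0$-neighborhood of $\{|w|\le r\}$ for $\rho$, a compact set. By (a), $\sum_{|w_j|\le r}a_{n,j}\le3\int_{Q_r}|\varphi_n|\,dA\to0$ as $n\to\infty$. Choosing $n_1<n_2<\cdots$ such that this sum is less than $1/i$ for $r=1-1/i$ and $n\ge n_i$, and setting $r_n=1-1/i$ for $n_i\le n<n_{i+1}$, we obtain $r_n\to1$ with $\sum_{|w_j|\le r_n}a_{n,j}\to0$. So the pieces centered in $\{|w|\le r_n\}$ carry negligible mass.

Call $j$ bad for $n$ if $e_{n,j}>\sqrt\varepsilon\,a_{n,j}$. By (c) the bad pieces have total mass at most $\varepsilon^{-1/2}\sum_je_{n,j}\le\sqrt\varepsilon$.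

Let $I_n$ be the set of indices $j$ that are not bad for $n$ and satisfy $|w_j|>r_n$. For large $n$,
\[
\sum_{j\in I_n}\Big|\int\mu_0\varphi_{n,j}\Big|\ge F-\frac1n-a\sum_{|w_j|\le r_n}a_{n,j}-a\sqrt\varepsilon\ge F_\varepsilon,\qquad\sum_{j\in I_n}a_{n,j}\le1+\varepsilon.
\]
Comparing the two sums, some $j=j(n)\in I_n$ has $a_{n,j}>0$ and $|\int\mu_0\varphi_{n,j}|\ge a_{n,j}F_\varepsilon/(1+\varepsilon)$.

\emph{Step 3: recentering.} Choose $B_n\in M$ with $B_n(0)=w_{j(n)}$; the sequence is escaping since $r_n\to1$. Let $\psi_n=c_na_{n,j(n)}^{-1}B_n^*\varphi_{n,j(n)}$, with $|c_n|=1$ chosen so that $\int(B_n^*\mu_0)\psi_n\ge0$. Since $B_n$ maps $\Delta(0,R)$ onto $\Delta(w_{j(n)},R)$,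
\[
\|\psi_n\|=1,\qquad\int_{\mathbb D\setminus\Delta(0,R)}|\psi_n|\,dA\le\sqrt\varepsilon,\qquad\int(B_n^*\mu_0)\psi_n\ge\frac{F_\varepsilon}{1+\varepsilon}.
\]
Pass to a subsequence with $\psi_n\to\psi$ locally uniformly and $B_n^*\mu_0\to\mu_\infty$ weak*. By Fatou's lemma $\|\psi\|\le1$ and $\int_{\mathbb D\setminus\Delta(0,R)}|\psi|\,dA\le\sqrt\varepsilon$. The convergence is uniform on $\Delta(0,R)$, so $\limsup\|\psi_n-\psi\|\le2\sqrt\varepsilon$. Therefore
\[
\operatorname{Re}\int\mu_\infty\psi=\lim_n\operatorname{Re}\int(B_n^*\mu_0)\psi\ge\frac{F_\varepsilon}{1+\varepsilon}-2a\sqrt\varepsilon,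
\]
which is at least $F-\gamma$ if $\varepsilon$ is small.
\end{proof}

\section{The Schwarz lemma in $\mathcal{AT}$}\label{sec:schwarz}

We bound the seminorm of the derivative of a disk, then show that the seminorm bounds the metric $d$ to first order, and then integrate. The first step is the only place where Theorem~\ref{thm:known} enters, and the only place where $u$ must be defined on all of $\mathbb D$.

\begin{proposition}\label{prop:C}
Let $u:\mathbb D\to\mathcal{AT}$ be holomorphic with $u(0)=0$, and let $m$ be a lift of $u$ near $0$ with $m(0)=0$. Then $\|m'(0)\|_*\le1$.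
\end{proposition}

\begin{proof}
Let $\gamma>0$. Take $(B_n)$, $\mu_\infty$, $\psi$ from Proposition~\ref{prop:A} for $\mu_0=m'(0)$, and then $g:\mathbb D\to T\mathcal Q$ from Proposition~\ref{prop:blow}, so that $g(0)=0$ and $(\beta\circ g)'(0)=\dot\beta\mu_\infty$. By Theorem~\ref{thm:known}, $\frac12\log K(g(t))\le\operatorname{artanh}|t|$. Since $K(g(t))$ is attained, $g(t)=\Phi(\nu_t)$ with $\|\nu_t\|_\infty\le|t|$. The coefficients $\nu_t$ need not depend holomorphically on $t$, but \eqref{eq:quad} gives, for $0<|t|\le\frac12$,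
\[
\|\dot\beta(\nu_t/t)-\beta(g(t))/t\|\le12|t|.
\]
Since $\beta(g(t))/t\to\dot\beta\mu_\infty$ in $\mathcal B$, we get $\dot\beta(\nu_t/t-\mu_\infty)\to0$, and \eqref{eq:pair} gives $\int(\nu_t/t)\psi\to\int\mu_\infty\psi$ as $t\to0$. As $|\int(\nu_t/t)\psi|\le1$, we conclude that $\|m'(0)\|_*-\gamma\le|\int\mu_\infty\psi|\le1$. Let $\gamma\to0$.
\end{proof}

\begin{proposition}\label{prop:D}
Let $m$ be a holomorphic map from a neighborhood of $0$ in $\mathbb C$ to $\mathrm{Bel}$ with $m(0)=0$. Then
\[
\limsup_{t\to0}\frac{d(0,P\Phi(m(t)))}{|t|}\le\|m'(0)\|_*.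
\]
\end{proposition}

\begin{proof}
Let $\mu_0=m'(0)$, $F=\|\mu_0\|_*$ and $\varepsilon>0$. We replace $\mu_0$ by a coefficient $\mu'$ that defines the same tangent vector to $T\mathcal Q$ and is small near $\mathbb T$. Choose $\eta\in N_0$ with $\|\mu_0+\eta\|_\infty\le F+\varepsilon$, write $\eta=\eta_0+n$ with $n\in N$ and $\eta_0=\alpha(\dot\beta\eta)$ tending to $0$ at $\mathbb T$, and put $\mu'=\mu_0+n=(\mu_0+\eta)-\eta_0$. Then $|\mu'|\le F+2\varepsilon$ off a compact set, so by Lemma~\ref{lem:d}, for small $t$,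
\[
d(0,P\Phi(t\mu'))\le\tfrac12\log K^*(f^{t\mu'})\le\operatorname{artanh}\big(|t|(F+2\varepsilon)\big).
\]
The holomorphic maps $t\mapsto\beta(t\mu')$ and $t\mapsto\beta(m(t))$ vanish at $0$ and have the same derivative $\dot\beta\mu'=\dot\beta\mu_0$ there. So $\alpha_1=\alpha(\beta(t\mu'))$ and $\alpha_2=\alpha(\beta(m(t)))$ have norm $O(|t|)$ and $\|\alpha_1-\alpha_2\|_\infty=O(|t|^2)$. By (B2) and the injectivity of $\beta$ on $T\mathcal Q$, $\Phi(\alpha_1)=\Phi(t\mu')$ and $\Phi(\alpha_2)=\Phi(m(t))$. By \eqref{eq:comp} the coefficient of $f^{\alpha_1}\circ(f^{\alpha_2})^{-1}$ has norm at most $\|\alpha_1-\alpha_2\|_\infty/(1-\|\alpha_1\|_\infty\|\alpha_2\|_\infty)=O(|t|^2)$. Hence $d_T(\Phi(t\mu'),\Phi(m(t)))=O(|t|^2)$, and Lemma~\ref{lem:d} gives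
\[
d(0,P\Phi(m(t)))\le\operatorname{artanh}\big(|t|(F+2\varepsilon)\big)+O(|t|^2).
\]
Divide by $|t|$, let $t\to0$ and then $\varepsilon\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:upper} it remains to show $d\le d_K$. Since $d$ is a pseudodistance (Lemma~\ref{lem:d}), it suffices to show $d(u(a),u(b))\le\rho(a,b)$ for every holomorphic $u:\mathbb D\to\mathcal{AT}$ and all $a,b\in\mathbb D$.

Fix $z\in\mathbb D$, write $u(z)=[h_z]$ and choose $C_z\in M$ with $C_z(0)=z$. The map $u_z=R_{h_z^{-1}}\circ u\circ C_z$ is holomorphic on $\mathbb D$ and $u_z(0)=0$. Propositions~\ref{prop:C} and~\ref{prop:D}, applied to one lift of $u_z$ vanishing at $0$, give $\limsup_{t\to0}d(0,u_z(t))/|t|\le1$. For $z'=C_z(t)$ we have $d(u(z),u(z'))=d(0,u_z(t))$ by the invariance of $d$, and $\rho(z,z')=\operatorname{artanh}|t|\ge|t|$. Therefore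
\begin{equation}\label{eq:lip}
\limsup_{z'\to z}\frac{d(u(z),u(z'))}{\rho(z,z')}\le1\qquad\text{for every }z\in\mathbb D.
\end{equation}
Let $c:[0,\ell]\to\mathbb D$ be the unit-speed $\rho$-geodesic from $a$ to $b$, with $\ell=\rho(a,b)$, and let $v(x)=d(u(a),u(c(x)))$. By the triangle inequality $|v(x')-v(x)|\le d(u(c(x)),u(c(x')))$. So by \eqref{eq:lip}, for every $\varepsilon>0$ and $x$ we have $|v(x')-v(x)|\le(1+\varepsilon)|x'-x|$ for $x'$ near $x$; in particular $v$ is continuous. The set $\{x:v(x)\le(1+\varepsilon)x\}$ is closed and contains $0$. Let $x_0$ be its maximum. If $x_0<\ell$, then $v(x)\le v(x_0)+(1+\varepsilon)(x-x_0)\le(1+\varepsilon)x$ for $x$ slightly larger than $x_0$, which contradicts maximality. So $v(\ell)\le(1+\varepsilon)\ell$ for all $\varepsilon>0$, that is, $d(u(a),u(b))\le\rho(a,b)$.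
\end{proof}

\section{The infinitesimal metrics}\label{sec:inf}

\begin{proof}[Proof of Theorem~\ref{thm:inf}]
Let $v\in T_0\mathcal{AT}$. The map $d(P\Phi)_0$ is onto, since $P$ and $\Phi$ have local holomorphic sections through the base points. If $d(P\Phi)_0\mu=v$ and $r>0$, $r\ge\|\mu\|_\infty$, then $t\mapsto P\Phi(t\mu/r)$ is a holomorphic disk with derivative $v/r$ at $0$, so $F_K(0;v)\le r$. Hence $F_K(0;v)\le F_T(v)$.

For the converse we first show $N_0\subset\ker d(P\Phi)_0$. Write $\eta\in N_0$ as $\eta_0+n$, with $n\in N=\ker d\Phi_0$ and $\eta_0$ tending to $0$ at $\mathbb T$. For small $t$ the map $f^{t\eta_0}$ has symmetric boundary values by Theorem~\ref{thm:GS}, so $P\Phi(t\eta_0)=0$ and $d(P\Phi)_0\eta_0=0$. Now let $u:\mathbb D\to\mathcal{AT}$ be holomorphic with $u(0)=0$ and $u'(0)=\lambda v$, $\lambda>0$, and let $m$ be a lift near $0$ with $m(0)=0$. Then $d(P\Phi)_0(m'(0)+\eta)=\lambda v$ for all $\eta\in N_0$, so $\lambda F_T(v)=F_T(\lambda v)\le\|m'(0)\|_*\le1$ by Proposition~\ref{prop:C}. Thus $F_T(v)\le1/\lambda$,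 and $F_T(v)\le F_K(0;v)$.

Let $p=[g]$. The biholomorphism $R_g$ maps $0$ to $p$ and puts the disks through $0$ in bijection with the disks through $p$. So for $v\in T_p\mathcal{AT}$ and $v_0=(d(R_g)_0)^{-1}v$ we have $F_K(p;v)=F_K(0;v_0)=F_T(v_0)$, and $d(P\Phi)_0\mu=v_0$ if and only if $d(R_gP\Phi)_0\mu=v$.
\end{proof}

\section{Boundary dilatation as a supremum over blow-ups}\label{sec:global}

One inequality in Theorem~\ref{thm:blow} is direct.

\begin{lemma}\label{lem:ge}
If $g$ is a blow-up of $h\in\mathcal Q$, then $K(g)\le K^*(h)$.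
\end{lemma}

\begin{proof}
Let $hB_n=A_nh_n$ with $h_n\to g$. Let $K'>K^*(h)$, and choose an extension $G$ of $h$ and a compact $E$ with $K(G|_{\mathbb D\setminus E})\le K'$. The normalized maps $G_n=A_n^{-1}GB_n$ extend $h_n$ and have $K(G_n)=K(G)$. For fixed $R$ and large $n$ the disk $\Delta(B_n(0),R)$ misses $E$, so $K(G_n|_{\Delta(0,R)})\le K'$. By (Q3) a subsequence converges to an extension of $g$ with dilatation at most $K'$ on every $\Delta(0,R)$, hence on $\mathbb D$.
\end{proof}

For the other inequality we must find blow-ups with large dilatation, and Proposition~\ref{prop:A} speaks only about first-order quantities. Two bridges are needed. Lemma~\ref{lem:var} passes from $K^*(h)$ to the seminorm of a nearly optimal coefficient, and Lemma~\ref{lem:rigid} passes from a nearly extremal derivative of a disk in $T\mathcal Q$ back to a dilatation.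

\begin{lemma}\label{lem:var}
Let $0<\delta<k<1$. There is $\varepsilon_0=\varepsilon_0(k,\delta)\in(0,\frac{1-k}2]$ such that every $\mu\in\mathrm{Bel}$ with $\|\mu\|_\infty\le k+\varepsilon_0$ and $K^*(f^\mu|_{\mathbb T})=\frac{1+k}{1-k}$ satisfies $\|\mu\|_*\ge k-\delta$.
\end{lemma}

\begin{proof}
Let $0<\varepsilon\le(1-k)/2$, $\|\mu\|_\infty\le k+\varepsilon$ and $\|\mu\|_*<k-\delta$. We show that if $\varepsilon$ is small, depending only on $k$ and $\delta$, then $f^\mu|_{\mathbb T}$ has an extension with boundary dilatation less than $\frac{1+k}{1-k}$. The idea is that $\mu$ differs by an element $n\in N$ from a coefficient that is smaller near $\mathbb T$, and that $tn$ can be corrected at order $t^2$ to the coefficient of a map with boundary values the identity. The letter $C$ denotes absolute constants.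

\emph{The direction $n$.} Choose $\nu$ with $\|\nu\|_\infty<k-\delta$ and $\mu-\nu\in N_0$. Put $\nu'=\nu+\alpha(\dot\beta(\mu-\nu))$ and $n=\mu-\nu'$. Then $n\in N$ by \eqref{eq:split}, $\|n\|_\infty\le2+\frac12\cdot6\cdot2=8$ by (B2) and \eqref{eq:quad}, and $|\nu'|\le k-\delta/2$ off a compact set $E$.

\emph{The correction.} Let $0<t\le1/100$ and $b_t=\beta(tn)$. Since $\dot\beta n=0$, \eqref{eq:quad} gives $\|b_t\|\le12\cdot64\,t^2=768t^2<2$. So $f^{\alpha(b_t)}$ and $f^{tn}$ have the same boundary values, and $S_t=(f^{\alpha(b_t)})^{-1}\circ f^{tn}$ is the identity on $\mathbb T$. Let $\sigma_t$ be its coefficient. Applying \eqref{eq:comp} to $f^{tn}\circ S_t^{-1}=f^{\alpha(b_t)}$ gives $|tn-\sigma_t|\le\|\alpha(b_t)\|_\infty|1-\bar\sigma_ttn|\le\|b_t\|$. Hence $\|\sigma_t-tn\|_\infty\le768t^2$ and $\|\sigma_t\|_\infty\le16t\le\frac12$.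

\emph{The new extension.} The map $G_t=f^\mu\circ S_t^{-1}$ extends $f^\mu|_{\mathbb T}$. Let $a=\mu(z)$, $\sigma=\sigma_t(z)$. By \eqref{eq:comp},
\[
|\mu_{G_t}(S_t(z))|^2=1-\frac{(1-|a|^2)(1-|\sigma|^2)}{|1-\bar\sigma a|^2}=|a|^2-(1-|a|^2)\,\frac{2\operatorname{Re}(\bar\sigma a)-|\sigma|^2(1+|a|^2)}{|1-\bar\sigma a|^2}.
\]
Since $|1-\bar\sigma a|^2\ge\frac14$ and $\big|1-|1-\bar\sigma a|^2\big|\le3|\sigma|$, the last fraction differs from $2\operatorname{Re}(\bar\sigma a)$ by at most $4(6+2)|\sigma|^2$. Replacing $\sigma$ by $tn(z)$,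
\begin{equation}\label{eq:var}
|\mu_{G_t}(S_t(z))|^2\le|a|^2-2t(1-|a|^2)\operatorname{Re}\big(\overline{n(z)}a\big)+Ct^2.
\end{equation}
For $z\notin E$ we have $\operatorname{Re}(\bar na)=|a|^2-\operatorname{Re}(\overline{\nu'}a)\ge|a|(|a|-k+\delta/2)$. There are two cases.

If $|a|\ge k-\delta/4$, then $|a|\ge3k/4$ and $\operatorname{Re}(\bar na)\ge\frac{3k}4\cdot\frac\delta4\ge k\delta/8$. Also $1-|a|^2\ge c_k=1-(\frac{1+k}2)^2>0$. The right side of \eqref{eq:var} is at most $(k+\varepsilon)^2-tc_kk\delta/4+Ct^2$.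

If $|a|<k-\delta/4$, then, as $|n|\le8$, it is at most $(k-\delta/4)^2+16t+Ct^2$.

Fix $t=t(k,\delta)$ so small that $Ct\le c_kk\delta/8$ and $(k-\delta/4)^2+16t+Ct^2<k^2$. Then choose $\varepsilon_0\le(1-k)/2$ with $(k+\varepsilon_0)^2-tc_kk\delta/8<k^2$. For $\varepsilon=\varepsilon_0$ both bounds are less than $k^2$, so $|\mu_{G_t}|\le k'<k$ off the compact set $S_t(E)$, and $K^*(f^\mu|_{\mathbb T})<\frac{1+k}{1-k}$.
\end{proof}

The second bridge uses two further results.

\begin{theorem}[Earle--Kra--Krushkal \cite{EKK}]\label{thm:EKK}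
Every holomorphic $g:\mathbb D\to T\mathcal Q$ has a holomorphic lift $\hat g:\mathbb D\to\mathrm{Bel}$, $\Phi\circ\hat g=g$.
\end{theorem}

\begin{theorem}[Reich--Strebel main inequality]\label{thm:RS}
For $\nu\in\mathrm{Bel}$ and $\psi\in A^1$ with $\|\psi\|=1$,
\[
\frac1{K(f^\nu|_{\mathbb T})}\le\int_{\mathbb D}|\psi|\,\frac{\big|1-\nu\psi/|\psi|\big|^2}{1-|\nu|^2}\,dA.
\]
\end{theorem}

If $\nu\psi/|\psi|$ equals a constant $\kappa\in(0,1)$, the right side is $(1-\kappa)/(1+\kappa)$. The next proof shows that $\nu\psi/|\psi|$ is close to such a constant on average.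

\begin{lemma}\label{lem:rigid}
Let $g:\mathbb D\to T\mathcal Q$ be holomorphic with $g(0)=0$ and $(\beta\circ g)'(0)=\dot\beta\lambda_0$, $\lambda_0\in L^\infty$. Let $\psi\in A^1$, $\|\psi\|=1$ and $\operatorname{Re}\int\lambda_0\psi\ge1-\delta'$ with $\delta'\ge0$. Then for $\kappa\in(0,1)$,
\[
\frac1{K(g(\kappa))}\le\frac{1-\kappa}{1+\kappa}+\frac{12}{(1-\kappa^2)^2}\sqrt{2\delta'\,\frac{1+\kappa}{1-\kappa}}.
\]
\end{lemma}

\begin{proof}
Let $\hat g$ be a lift as in Theorem~\ref{thm:EKK}. We may assume $\hat g(0)=0$: otherwise replace $\hat g(t)$ by the coefficient of $f^{\hat g(t)}\circ(f^{\hat g(0)})^{-1}$, which is holomorphic in $t$ by \eqref{eq:righthol} and defines the same boundary values, since $f^{\hat g(0)}|_{\mathbb T}=\mathrm{id}$. By the Schwarz lemma, applied after composing with linear functionals of norm $1$, we have $\|\hat g(t)\|_\infty\le|t|$. So $q(t)=t^{-1}\int\hat g(t)\psi$ is holomorphic on $\mathbb D$ with $|q|\le1$. Since $\dot\beta\hat g'(0)=(\beta\circ g)'(0)=\dot\beta\lambda_0$, we have $\hat g'(0)-\lambda_0\in N$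 and $\operatorname{Re}q(0)=\operatorname{Re}\int\lambda_0\psi\ge1-\delta'$. Harnack's inequality for the nonnegative harmonic function $\operatorname{Re}(1-q)$ gives $\operatorname{Re}q(\kappa)\ge1-\frac{1+\kappa}{1-\kappa}\delta'$.

Let $\nu=\hat g(\kappa)$ and $\omega=\nu\psi/|\psi|$, defined almost everywhere. Then $|\omega|=|\nu|\le\kappa$, so $|\omega-\kappa|^2\le2\kappa(\kappa-\operatorname{Re}\omega)$, and $\int|\psi|\operatorname{Re}\omega=\operatorname{Re}\int\nu\psi=\kappa\operatorname{Re}q(\kappa)$. By the Cauchy--Schwarz inequality for the probability measure $|\psi|\,dA$,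
\[
\Big(\int|\psi|\,|\omega-\kappa|\Big)^2\le2\kappa^2\big(1-\operatorname{Re}q(\kappa)\big)\le2\delta'\,\frac{1+\kappa}{1-\kappa}.
\]
On the disk $|\omega|\le\kappa$ the function $Y(\omega)=|1-\omega|^2/(1-|\omega|^2)$ has $|\nabla Y|\le\frac{4}{1-\kappa^2}+\frac{4\cdot2}{(1-\kappa^2)^2}\le\frac{12}{(1-\kappa^2)^2}$, and $Y(\kappa)=\frac{1-\kappa}{1+\kappa}$. Since $f^\nu|_{\mathbb T}=g(\kappa)$, Theorem~\ref{thm:RS} gives $1/K(g(\kappa))\le\int|\psi|\,Y(\omega)$, and the claim follows.
\end{proof}

In the model of Section~\ref{sec:model}, Lemma~\ref{lem:rigid} with $g(t)=\Phi(t\lambda)$, $\psi=\psi_L$ and $L\to\infty$ gives $K(g(k))\ge\frac{1+k}{1-k}$ by \eqref{eq:gauss}. With Lemma~\ref{lem:ge} and $\|k\mu\|_\infty=k$ this yields $d(0,u(k))=\operatorname{artanh}k$ for $0<k<1$.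

\begin{proof}[Proof of Theorem~\ref{thm:blow}]
\emph{First statement.} By Lemma~\ref{lem:ge} it suffices to show $\sup K(g)\ge K^*(h)$. Let $k=\frac{K^*(h)-1}{K^*(h)+1}$. If $k=0$, any blow-up has $K(g)\ge1=K^*(h)$. Let $k>0$, $0<\delta<k/4$ and $\varepsilon=\min(\delta,\varepsilon_0(k,\delta))$. By Lemma~\ref{lem:cut} there is $\mu\in\mathrm{Bel}$ with $P\Phi(\mu)=[h]$ and $\kappa=\|\mu\|_\infty\le k+\varepsilon$. By Lemma~\ref{lem:d}, $K^*(f^\mu|_{\mathbb T})=K^*(h)=\frac{1+k}{1-k}$. Hence $\kappa\ge k$, and $\|\mu\|_*\ge k-\delta$ by Lemma~\ref{lem:var}.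

Proposition~\ref{prop:A} with $\mu_0=\mu$ and $\gamma=\delta$ gives $(B_n)$, $\mu_\infty$ and $\psi$ with $\operatorname{Re}\int\mu_\infty\psi\ge k-2\delta>0$; dividing $\psi$ by its norm only increases the left side, so we may assume $\|\psi\|=1$. Apply Proposition~\ref{prop:blow} to the disk $u(t)=P\Phi(t\mu/\kappa)$ with the lift $m(t)=t\mu/\kappa$. We obtain a holomorphic $g:\mathbb D\to T\mathcal Q$ with $g(0)=0$ and $(\beta\circ g)'(0)=\dot\beta(\mu_\infty/\kappa)$, and $g(\kappa)$ is a blow-up of $h$ because $u(\kappa)=[h]$. Lemma~\ref{lem:rigid} applies with $\lambda_0=\mu_\infty/\kappa$ and $1-\delta'=\frac{k-2\delta}{k+\varepsilon}$. As $\delta\to0$ we have $\kappa\to k$ and $\delta'\to0$, so the bound in Lemma~\ref{lem:rigid} tends to $\frac{1-k}{1+k}$. Therefore $\sup K(g)\ge\frac{1+k}{1-k}=K^*(h)$.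

\emph{Second statement.} Let $h=h_2h_1^{-1}$. We match simultaneous blow-ups of $h_1,h_2$ with blow-ups of $h$. Suppose $h_iB_n=A_{i,n}g_{i,n}$ with $g_{i,n}$ normalized and $g_{i,n}\to g_i$ for $i=1,2$. Then
\[
hA_{1,n}=h_2B_ng_{1,n}^{-1}=A_{2,n}\,\big(g_{2,n}g_{1,n}^{-1}\big),
\]
and $(A_{1,n})$ is escaping by Lemma~\ref{lem:class}. So $g_2g_1^{-1}$ is a blow-up of $h$, and $d_T(g_1,g_2)=\frac12\log K(g_2g_1^{-1})\le\frac12\log K^*(h)=d([h_1],[h_2])$.

Conversely, let $g$ be a blow-up of $h$ along $(A_n)$, say $hA_n=C_ng_n$ with $C_n\in M$ and $g_n\to g$. Write $h_1^{-1}A_n=B_nj_n$ with $B_n\in M$ and $j_n$ normalized. By Lemma~\ref{lem:class} applied to $h_1^{-1}$, the sequence $(B_n)$ is escaping. Along a subsequence $(j_n)$ converges uniformly, so $j_n^{-1}\to g_1$ for some normalized $g_1\in\mathcal Q$. Now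
\[
h_1B_n=A_nj_n^{-1},\qquad h_2B_n=hh_1B_n=hA_nj_n^{-1}=C_n\,\big(g_nj_n^{-1}\big),
\]
so the blow-ups of $h_1,h_2$ along $(B_n)$ are $g_1$ and $gg_1$, and $d_T(g_1,gg_1)=\frac12\log K(g)$. By the first statement the supremum of $d_T(g_1,g_2)$ is at least $\frac12\log K^*(h)$. Hence it equals $d([h_1],[h_2])$, which is $d_K([h_1],[h_2])$ by Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}
The identity $d([h_1],[h_2])=\sup d_T(g_1,g_2)$ was proved without Theorem~\ref{thm:main}, and it gives a second derivation of $d\le d_K$, at the price of Theorems~\ref{thm:EKK} and~\ref{thm:RS}. If $u$ is a holomorphic disk with $u(a)=[h_1]$, $u(b)=[h_2]$, and $g_1,g_2$ are blow-ups along $(B_n)$, then Proposition~\ref{prop:blow} gives a holomorphic $g$ with $g(a)=g_1$, $g(b)=g_2$, and $d_T(g_1,g_2)\le\rho(a,b)$ by Theorem~\ref{thm:known}.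
\end{remark}

\begin{thebibliography}{9}

\bibitem{DTS}
\emph{Dynamical Teichm\"uller Spaces},
\texttt{https://\allowbreak qcpages.qc.cuny.edu/\allowbreak \textasciitilde yjiang/\allowbreak HomePageYJ/\allowbreak LinkPages/\allowbreak TalkFiles/\allowbreak NJUSTSummerJuly30-August13,2021/\allowbreak NJUSTJiangTalk1August6,2021.pdf}

\bibitem{EKK}
Earle, Kra and Krushkal, Trans. AMS \textbf{343} (1994).

\bibitem{GS}
Gardiner and Sullivan, Amer. J. Math. \textbf{114} (1992).

\end{thebibliography}
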